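\title{Sets without $k$ pairwise coprime integers in an arbitrary interval}

\begin{abstract}
Let $F_k(n)$ be the largest size of a subset of $\{1,\dots,n\}$ that contains no $k$ pairwise coprime integers, and let $G_k(n)$ be the largest size of such a subset of any interval of $n$ consecutive positive integers. We prove the conjecture of Erd\H{o}s and S\'ark\"ozy that $G_k(n)-F_k(n)$ stays bounded for each fixed $k$. For $k\ge 3$ and large $n$ we show that a set of this kind in an interval $I$ of length $n$ exceeds the set $E_I$ of elements of $I$ divisible by one of the first $k-1$ primes by at most one element, uniformly in the position of $I$; this gives $G_k(n)-F_k(n)\le 2^{k-2}+1$. The proof combines a weighted extremal theorem for set families, with stability, and sieve arguments which use that two elements of $I$ cannot share many large prime factors.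
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb N$ be the set of positive integers and let $k\in\mathbb N$. A set $\mathcal A\subset\mathbb N$ has \emph{property $P_k$} if it does not contain $k$ pairwise coprime integers, that is, if there are no $a_1<\dots<a_k$ in $\mathcal A$ with $(a_i,a_j)=1$ for all $i<j$. For $m,n\in\mathbb N$ let $g_k(m,n)$ be the largest size of a subset of $\{m,m+1,\dots,m+n-1\}$ with property $P_k$, and put
\[
F_k(n)=g_k(1,n),\qquad G_k(n)=\max_{m\in\mathbb N}g_k(m,n).
\]
The difference $G_k(n)-F_k(n)\ge0$ measures how much is gained by moving the interval from the origin to the best possible position. Erd\H{o}s and S\'ark\"ozy \cite[Theorem 2]{ES} proved that there are $c_1>0$ and $k_0$ such that for every $k\ge k_0$ some integer $n_k$ satisfies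
\begin{equation}\label{eq:ES}
G_k(n_k)-F_k(n_k)>c_1k(\log k)^3(\log\log k)^{-2},
\end{equation}
so no bound for the difference holds uniformly in $k$. They conjectured in \cite{ES} that for each fixed $k$ the difference is bounded:
\begin{equation}\label{eq:conj}
\limsup_{n\to\infty}\bigl(G_k(n)-F_k(n)\bigr)<\infty .
\end{equation}
We prove this conjecture.

One construction works in every interval. Let $p_1<p_2<\cdots$ be the primes and $Q=p_1\cdots p_{k-1}$. For an interval $I=\{m,\dots,m+n-1\}\subset\mathbb N$ put
\[
E_I=\{a\in I:(a,Q)>1\},\qquad M_k(n)=\max_{|I|=n}|E_I|,\qquad e_k(n)=|E_{\{1,\dots,n\}}| .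
\]
Among any $k$ elements of $E_I$ two are divisible by the same prime $p_i$, $i<k$, so $E_I$ has property $P_k$. Hence $G_k(n)\ge M_k(n)$ and $F_k(n)\ge e_k(n)$. Membership in $E_I$ depends only on the residue modulo $Q$, so $|E_I|$ changes by a bounded amount when $I$ moves. If $E_I$ were extremal in every long interval, \eqref{eq:conj} would follow at once.

The difficulty is the uniformity in $m$. A prime that divides two distinct elements of $I$ divides their difference and is therefore less than $n$. So the coprimality relation on $I$ is determined by the residues of $m$ modulo the primes $p<n$, and by the Chinese remainder theorem every choice of these residues occurs. In particular, an element of $I$ may be divisible by all primes from $p_k$ up to $n$; it is then coprime to very few elements of $I$, and adding it to $E_I$ costs almost nothing (Example~\ref{ex:exceptional}). The main theorem says that this can gain at most one element.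

\begin{theorem}\label{thm:main}
Let $k\ge3$. There is $n_0(k)$ such that for every interval $I\subset\mathbb N$ of length $n\ge n_0(k)$ and every $\mathcal A\subset I$ with property $P_k$ the following holds: if $|\mathcal A\setminus E_I|\ge2$, then $|\mathcal A|<|E_I|$. Hence $|\mathcal A|\le|E_I|+1$, with equality only if $\mathcal A=E_I\cup\{x\}$ for some $x\in I\setminus E_I$. Consequently, for $n\ge n_0(k)$,
\[
M_k(n)\le G_k(n)\le M_k(n)+1\qquad\text{and}\qquad 0\le G_k(n)-F_k(n)\le 2^{k-2}+1 .
\]
\end{theorem}

Together with the cases $k=1,2$, which are treated in Section~\ref{sec:E}, this gives the conjecture.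

\begin{corollary}\label{cor:conj}
The relation \eqref{eq:conj} holds for every $k\in\mathbb N$.
\end{corollary}

The bound in Theorem~\ref{thm:main} depends on $k$, so there is no conflict with \eqref{eq:ES}. The method gives more precise information.

\begin{theorem}\label{thm:sharp}
Let $k\ge3$.
\begin{itemize}
\item[(a)] There are $c=c(k)>0$ and $n_0'(k)$ such that, if $n\ge n_0'(k)$, $m+n\le e^{cn}$ and $I=\{m,\dots,m+n-1\}$, then $g_k(m,n)=|E_I|$ and $E_I$ is the only subset of $I$ with property $P_k$ of this size. In particular $F_k(n)=e_k(n)$ for large $n$.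
\item[(b)] The function $D_k(n)=M_k(n)-e_k(n)$ is periodic in $n$ with period $Q$, and $G_k(n)-F_k(n)-D_k(n)\in\{0,1\}$ for all large $n$. Hence, with $\Delta_k=\max_nD_k(n)\le2^{k-2}$,
\[
\limsup_{n\to\infty}\bigl(G_k(n)-F_k(n)\bigr)\in\{\Delta_k,\Delta_k+1\}.
\]
\item[(c)] For $k=3,4$ we have $G_k(n)=M_k(n)$ for large $n$, and the limit superior in {\rm(b)} equals $\Delta_k$.
\end{itemize}
\end{theorem}

The equality $F_k(n)=e_k(n)$ for large $n$ is a theorem of Ahlswede and Khachatrian \cite{AK}; it is not used here.

To describe the proof of Theorem~\ref{thm:main}, let $\mathcal A\subset I$ have property $P_k$ and put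
\begin{equation}\label{eq:XR}
X=\mathcal A\setminus E_I,\qquad R=E_I\setminus\mathcal A,\qquad t=|X|,\qquad\text{so that}\quad|\mathcal A|-|E_I|=t-|R| .
\end{equation}
Thus $\mathcal A$ arises from $E_I$ by adding the $t$ elements of $X$, all coprime to $Q$, and removing the elements of $R$. We must show that $|R|\le t$ is impossible when $t\ge2$, and we do this in three ranges of $t$. If $t\ge2$, then $|R|\ge\gamma n/\log n$ for a constant $\gamma(k)>0$ (Section~\ref{sec:two}). If $|R|\le t$ and $t\ge\gamma n/\log n$, then $t\ge\varepsilon_0n$ for a constant $\varepsilon_0(k)>0$ (Section~\ref{sec:boot}). Finally, $|R|\le t$ forces $t\le\varepsilon n$ for any fixed $\varepsilon>0$ and large $n$ (Section~\ref{sec:approx}); this rests on an extremal theorem for set families (Section~\ref{sec:families}). The three statements are incompatible.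

\section{The sets $E_I$ and the smallest cases}\label{sec:E}

For $k=1$ only the empty set has property $P_1$, so $F_1=G_1=0$. For $k=2$, an interval of length $n$ splits into $\lceil n/2\rceil$ blocks of at most two consecutive integers, and consecutive integers are coprime, so $G_2(n)\le\lceil n/2\rceil$; the even numbers give $F_2(n)\ge\lfloor n/2\rfloor$. Hence $G_2(n)-F_2(n)\le1$. This proves Corollary~\ref{cor:conj} for $k\le2$, and from now on $k\ge3$ is fixed. Let
\[
\delta=1-\prod_{i<k}\Bigl(1-\frac1{p_i}\Bigr)
\]
be the density of the integers that are not coprime to $Q$.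

\begin{lemma}\label{lem:E}
For every interval $I$ of length $n$ we have $|E_I|\ge\delta n-2^k$. Moreover $0\le D_k(n)\le2^{k-2}$ and $D_k(n+Q)=D_k(n)$ for all $n\in\mathbb N$.
\end{lemma}

\begin{proof}
For $d\mid Q$ the interval $I$ contains $\lfloor n/d\rfloor+\xi_d$ multiples of $d$, where $\xi_d\in\{0,1\}$, and $\xi_d=0$ when $I=\{1,\dots,n\}$. Let $\omega(d)$ be the number of prime factors of $d$. By inclusion--exclusion,
\[
|E_I|=\sum_{d\mid Q,\ d>1}(-1)^{\omega(d)+1}\bigl(\lfloor n/d\rfloor+\xi_d\bigr).
\]
Each bracket differs from $n/d$ by at most $1$, there are fewer than $2^k$ terms, and $\sum_{d\mid Q,\,d>1}(-1)^{\omega(d)+1}/d=\delta$; this gives the first bound. Subtracting the formula for $\{1,\dots,n\}$ gives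
\[
|E_I|-e_k(n)=\sum_{d\mid Q,\ d>1}(-1)^{\omega(d)+1}\xi_d\le\#\{d\mid Q:\omega(d)\text{ odd}\}=2^{k-2},
\]
the number of subsets of odd size of a set of $k-1$ primes. So $D_k(n)\le2^{k-2}$, and $D_k(n)\ge0$ by the definition of $M_k$. Finally, any $Q$ consecutive integers contain exactly $Q-\varphi(Q)$ integers not coprime to $Q$. Extending an interval by $Q$ steps to the right therefore adds $Q-\varphi(Q)$ to $|E_I|$, so $M_k$ and $e_k$ both increase by $Q-\varphi(Q)$ when $n$ is replaced by $n+Q$.
\end{proof}

\begin{example}\label{ex:D3}
Let $k=3$, so $Q=6$. For $n=1,\dots,6$ we have $e_3(n)=0,1,2,3,3,4$. Intervals starting at $2$ give $|E_I|=1,2,3,3,4,4$, and these values are maximal: any four consecutive integers contain one that is coprime to $6$, and any six contain two. Hence $D_3(n)=1,1,1,0,1,0$ and $\Delta_3=1$. By Theorem~\ref{thm:sharp}(c), $\limsup_n(G_3(n)-F_3(n))=1$.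
\end{example}

\section{Conventions and tools}\label{sec:tools}

In Sections~\ref{sec:two}, \ref{sec:boot} and \ref{sec:approx}, $I$ is an interval of length $n$, $\mathcal A\subset I$ has property $P_k$, and $X,R,t$ are as in \eqref{eq:XR}. The letters $p$ and $q$ denote primes. Constants, the symbols $O$ and $o$ (as $n\to\infty$), and the phrase ``$n$ large'' depend only on $k$ unless another dependence is indicated; they never depend on the position of $I$ or on $\mathcal A$. Two elementary facts are used throughout: $n$ consecutive integers contain $n/d+\vartheta$ elements of a given residue class modulo $d$, with $|\vartheta|\le1$; and a common prime factor of two distinct elements of $I$ is less than $n$.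

Let $\pi(x;h,b)$ be the number of primes $p\le x$ with $p\equiv b\pmod h$. We use the following textbook facts.
\begin{itemize}
\item[(F1)] \emph{Bertrand's postulate:} $p_{j+1}<2p_j$ for all $j$.
\item[(F2)] \emph{Chebyshev's bound:} $\pi(x)=O(x/\log x)$. Summing over the ranges $(2^jz,2^{j+1}z]$, $j\ge0$, each of which contains $O(2^jz/\log z)$ primes, we obtain an absolute constant $C_0$ with $\sum_{p>z}p^{-2}\le C_0/(z\log z)$ for $z\ge2$.
\item[(F3)] \emph{Mertens' estimate:} there is an absolute $c_0>0$ with $\prod_{p\le z}(1-1/p)\ge c_0/\log z$ for $z\ge2$.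
\item[(F4)] \emph{Prime number theorem in progressions:} for fixed $h$ and $(b,h)=1$, $\pi(x;h,b)\sim x/(\varphi(h)\log x)$ as $x\to\infty$.
\item[(F5)] \emph{Brun--Titchmarsh inequality} in the form of Montgomery and Vaughan: if $1\le h<x$ and $(b,h)=1$, then $\pi(x;h,b)\le 2x/(\varphi(h)\log(x/h))$.
\end{itemize}

Each of the three steps ends by finding pairwise coprime elements, one from each of several subsets of $\mathcal A$. Call a pair $(a,a')$ of positive integers \emph{bad} if $a=a'$ or $(a,a')>1$.

\begin{lemma}\label{lem:select}
Let $r\le k$ and let $V_1,\dots,V_r\subset\mathbb N$ be finite and nonempty. If for all $i<j$ fewer than $2k^{-2}|V_i||V_j|$ pairs in $V_i\times V_j$ are bad, then there are distinct, pairwise coprime $a_1\in V_1,\dots,a_r\in V_r$.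
\end{lemma}

\begin{proof}
Choose the $a_i\in V_i$ independently and uniformly. The probability that some pair $(a_i,a_j)$, $i<j$, is bad is at most $\binom k2\cdot2k^{-2}<1$.
\end{proof}

\section{Two extra elements force many deletions}\label{sec:two}

If $x\in X$, then $\mathcal A$ cannot contain $k-1$ pairwise coprime elements that are all coprime to $x$. One expects this to force many deletions from $E_I$. For a single $x$ this expectation is false.

\begin{example}\label{ex:exceptional}
Let $n>p_k$, let $x=\prod_{p_k\le p<n}p$, and let $I$ be an interval of length $n$ containing $x$. If $a\in I\setminus\{x\}$ is coprime to $x$, then $|a-x|<n$ has no prime factor $p\ge p_k$, because such a $p$ would divide $x$ and then $a$. So $|a-x|=p_1^{j_1}\cdots p_{k-1}^{j_{k-1}}$ with all $j_i\le\log_2n$, and there are at most $2(1+\log_2n)^{k-1}$ such $a$. Removing them from $E_I$ and adding $x$ gives a set with property $P_k$ for which $t=1$ and $|R|\le2(1+\log_2n)^{k-1}$. By (F2), $\log x\le\pi(n)\log n=O(n)$, so this happens for intervals at height $e^{O(n)}$.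
\end{example}

Two distinct elements $x,x'\in I$ cannot both behave like this: a prime dividing both divides $x-x'$, and $0<|x-x'|<n$ has at most one prime factor larger than $\sqrt n$. To use this we produce elements coprime to $x$ in the form $x\pm uq$ with $u$ small and $q$ a large prime, so that coprimality to $x$ means exactly $q\nmid x$.

Consider $k=3$ and $x\equiv1\pmod6$ in the left half of $I$. For an odd prime $q$ the number $x+3q$ is even and not divisible by $3$; for a prime $q'\equiv1\pmod3$ the number $x+2q'$ is odd and divisible by $3$. Both lie in $E_I$ if $q,q'\le(n-1)/6$, and they are coprime to $x$ if $q\nmid x$, $q'\nmid x$. For $x=25$, $q=11$, $q'=7$ we get the pairwise coprime triple $25,58,39$, so $58$ or $39$ lies in $R$. To force many deletions we need two things.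

First, most pairs $(x+3q,x+2q')$ must be coprime. A small prime such as $5$ could divide both numbers for a positive proportion of pairs, so we restrict $q,q'$ to residue classes modulo a fixed large modulus $H$, chosen so that no prime between $5$ and a large constant $Z$ divides the numbers. A prime $p>Z$ then spoils a proportion $O(p^{-2})$ of the pairs, and the sum over $p>Z$ is small.

Second, many primes in these classes must fail to divide $x$. This can go wrong for $x$, but not for both $x$ and $x'$, provided that both are tested on the \emph{same} class of primes. If $x'\equiv5\pmod 6$, then $3\mid x'+2q'$ requires $q'\equiv2\pmod3$, and nothing prevents $x$ from being divisible by all primes $\equiv1\pmod3$ below $n$ and $x'$ by all primes $\equiv2\pmod 3$ in $[5,n)$. The remedy is a multiplier: $x'+4q'$ is odd, and divisible by $3$ for $q'\equiv1\pmod3$.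

We now carry this out for general $k$. Put
\[
Z=\max(51200k^2,p_k),\qquad H=\prod_{p\le Z}p,\qquad Q_i=\frac Q{p_i},\qquad N=\Bigl\lfloor\frac{n-1}{2Q}\Bigr\rfloor,\qquad L=\frac N{\varphi(H)\log N}.
\]
By (F4), each reduced class modulo $H$ contains $(\frac12+o(1))L$ primes of $(N/2,N]$, hence at least $0.4L$ of them for $n$ large. For $y\in I$ the distances from $y$ to the two endpoints of $I$ add up to $n-1$, so we can fix $\sigma(y)\in\{1,-1\}$ such that $y+\sigma(y)s\in I$ for all integers $0\le s\le(n-1)/2$.

\begin{definition}\label{def:rich}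
Let $y\in I$, $(y,Q)=1$, and $i<k$. A pair $(b,v)$, where $b$ is a reduced class modulo $H$ and $1\le v\le p_i-1$, is \emph{$(y,i)$-admissible} if
\[
\sigma(y)Q_ivb\equiv-y\pmod{p_i},\qquad\sigma(y)Q_ivb\not\equiv-y\pmod p\quad\text{for all }p_k\le p\le Z .
\]
The element $y$ is \emph{rich} if for every $i<k$ there is a $(y,i)$-admissible pair $(b_i,v_i)$ such that at least $0.1L$ primes $q\in(N/2,N]$ satisfy $q\equiv b_i\pmod H$ and $q\nmid y$.
\end{definition}

\begin{lemma}\label{lem:adm}
Let $(b,v)$ be $(y,i)$-admissible, let $q\in(N/2,N]$ be a prime with $q\equiv b\pmod H$, and let $a=y+\sigma(y)Q_ivq$. Then $a\in E_I$, the only prime $p\le Z$ dividing $a$ is $p_i$, and $(a,y)=1$ if and only if $q\nmid y$.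
\end{lemma}

\begin{proof}
Since $Q_ivq<QN\le(n-1)/2$, we have $a\in I$. The two conditions in Definition~\ref{def:rich} say that $p_i\mid a$ and that $p\nmid a$ for $p_k\le p\le Z$. For $j<k$, $j\ne i$, we have $p_j\mid Q_i$, so $a\equiv y\not\equiv0\pmod{p_j}$. Finally $(a,y)=(Q_ivq,y)$, and since $v<p_i$, all primes dividing $Q_iv$ are among $p_1,\dots,p_{k-1}$, none of which divides $y$.
\end{proof}

\begin{lemma}\label{lem:common}
Let $x,x'\in I$ be coprime to $Q$, not necessarily distinct, and let $i,i'<k$. There are $b,v,v'$ such that $(b,v)$ is $(x,i)$-admissible and $(b,v')$ is $(x',i')$-admissible.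
\end{lemma}

\begin{proof}
Write $\sigma=\sigma(x)$, $\sigma'=\sigma(x')$. We prescribe $b$ modulo each prime $p\le Z$, always as a nonzero class, and apply the Chinese remainder theorem. Take $v=1$ and $b\equiv-\sigma xQ_i^{-1}\pmod{p_i}$. If $i'\ne i$, take $v'=1$ and $b\equiv-\sigma'x'Q_{i'}^{-1}\pmod{p_{i'}}$. If $i'=i$, the class of $b$ modulo $p_i$ is already fixed, and we choose $v'\in[1,p_i-1]$ with $v'\equiv\sigma\sigma'x'x^{-1}\pmod{p_i}$; then
\[
\sigma'Q_iv'b\equiv\sigma'Q_i\cdot\sigma\sigma'x'x^{-1}\cdot(-\sigma xQ_i^{-1})\equiv-x'\pmod{p_i}.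
\]
Modulo the remaining primes $p_j$, $j<k$, put $b\equiv1$. For $p_k\le p\le Z$ the numbers $Q_iv$ and $Q_{i'}v'$ are invertible modulo $p$, so $b$ has to avoid the class $0$ and one class for each of $x$ and $x'$. This is possible because $p\ge p_k\ge5$, which is where $k\ge3$ is used.
\end{proof}

\begin{lemma}\label{lem:A}
For $n$ large, if $x\ne x'$ in $I$ are coprime to $Q$, then at least one of them is rich.
\end{lemma}

\begin{proof}
Suppose that richness fails for $x$ at the index $i$ and for $x'$ at the index $i'$. Take $b,v,v'$ from Lemma~\ref{lem:common}, and consider the primes of $(N/2,N]$ in the class $b$, of which there are at least $0.4L$. Fewer than $0.1L$ of them fail to divide $x$, and fewer than $0.1L$ fail to divide $x'$. So more than $0.2L$ of them divide $x-x'$. But $0<|x-x'|<n<(N/2)^2$ for $n$ large, so at most one prime larger than $N/2$ divides $x-x'$. This is a contradiction once $0.2L\ge1$.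
\end{proof}

\begin{lemma}\label{lem:B}
There is $\gamma=\gamma(k)>0$ such that for $n$ large: if some $y\in X$ is rich, then $|R|\ge0.05L\ge\gamma n/\log n$.
\end{lemma}

\begin{proof}
Since $L\sim n/(2Q\varphi(H)\log n)$, the second inequality holds with $\gamma=1/(50Q\varphi(H))$. For $i<k$ let $(b_i,v_i)$ be as in Definition~\ref{def:rich} and put
\[
V_i=\{y+\sigma(y)Q_iv_iq:\ q\in(N/2,N],\ q\equiv b_i\ (\mathrm{mod}\ H),\ q\nmid y\}.
\]
Then $|V_i|\ge0.1L$, and by Lemma~\ref{lem:adm} the set $V_i$ consists of elements of $E_I$ coprime to $y$. Suppose that $|R|<0.05L$. Then $V_i'=V_i\cap\mathcal A$ has at least $0.05L$ elements. We count the bad pairs $(a,a')\in V_i'\times V_j'$ for $i\ne j$. By Lemma~\ref{lem:adm}, $p_i\mid a$ and $p_i\nmid a'$, so $a\ne a'$; and a common prime $p$ of $a$ and $a'$ satisfies $Z<p<n$ and $p\nmid y$. For such $p$, the condition $p\mid y+\sigma(y)Q_iv_iq$ puts $q$ into one nonzero class modulo $p$, because $Q_iv_i$ is invertible modulo $p$. We bound the number of such $q$; the bound does not depend on $i$, so its square bounds the number of pairs with common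 prime $p$.

For $Z<p\le\sqrt N$ the trivial count $N/p+1$ loses a factor $\log N$ against $L/p$, so we use that $q$ is prime. It lies in one reduced class modulo $h=Hp$, and $h\le N^{3/4}$ once $N\ge H^4$. Then $\log(N/h)\ge\frac14\log N$, and (F5) gives at most
\[
\frac{8N}{\varphi(H)(p-1)\log N}=\frac{8L}{p-1}
\]
values of $q$. These primes $p$ account for at most
\[
\sum_{p>Z}\frac{64L^2}{(p-1)^2}\le64L^2\sum_{j\ge Z}\frac1{j^2}\le\frac{64L^2}{Z-1}\le\frac{128L^2}Z
\]
bad pairs. For $\sqrt N<p<n$ the trivial count suffices: these primes account for at most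
\[
\sum_{\sqrt N<p<n}\Bigl(\frac Np+1\Bigr)^2\le\sum_{\sqrt N<p<n}\Bigl(\frac{2N^2}{p^2}+2\Bigr)=O(N^{3/2})+2n=o(L^2)
\]
bad pairs. Since $|V_i'||V_j'|\ge0.0025L^2$, the proportion of bad pairs is at most
\[
\frac{128}{0.0025\,Z}+o(1)=\frac{51200}Z+o(1)\le\frac1{k^2}+o(1).
\]
For $n$ large, Lemma~\ref{lem:select} gives pairwise coprime $a_i\in V_i'$, $i<k$. They lie in $E_I$, so they differ from $y$, and $y,a_1,\dots,a_{k-1}$ are $k$ pairwise coprime elements of $\mathcal A$, a contradiction.
\end{proof}

The element $x$ of Example~\ref{ex:exceptional} is divisible by every prime of $(N/2,N]$ when $n$ is large; it shows that Lemma~\ref{lem:B} fails without richness.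

\section{From $n/\log n$ to positive density}\label{sec:boot}

Shifts by primes supply only $O(n/\log n)$ elements coprime to the extra element, so Lemma~\ref{lem:B} says nothing when $t$ is larger than that. But when $X$ is large we can choose the extra element well. A prime $p<n$ divides at most $2n/p$ elements of $X$, so if $t$ is a large multiple of $n/z$, then a typical $x\in X$ is divisible by few primes above $z$, in a weighted sense. The primes up to $z$ are removed by sieving, which leaves about $n/\log z$ candidates. This forces $|R|$ to be of order at least $n/\log z$, which exceeds $t$, of order $n/z$, unless $z$ is bounded. The lower bound on $t$ makes $z=O(\log n)$, so that the simplest sieve applies.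

\begin{proposition}\label{prop:boot}
There is $\varepsilon_0=\varepsilon_0(k)>0$ such that for $n$ large: if $|R|\le t$ and $t\ge\gamma n/\log n$, then $t\ge\varepsilon_0n$.
\end{proposition}

\begin{proof}
We fix the constants in this order: $\kappa=c_0/(2p_{k-1})$; then $K=\max(1,8C_0/\kappa)$; then $z_1\ge p_{k-1}$ such that
\begin{equation}\label{eq:z1}
\frac{64C_0\log z}{\kappa^2z}<\frac1{k^2}\qquad\text{and}\qquad\frac z{\log z}>\frac{4K}\kappa\qquad\text{for all }z\ge z_1 .
\end{equation}
Put $z=Kn/t$, so $z\le(K/\gamma)\log n$. We show that $z<z_1$; then $t>\varepsilon_0n$ with $\varepsilon_0=K/z_1$. Suppose that $z\ge z_1$.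

\emph{Sieving.} For $i<k$ let $U_i\subset E_I$ be the set of $a\in I$ such that $p_i\mid a$ and no other prime $p\le z$ divides $a$. Inclusion--exclusion over the squarefree $d$ composed of primes $p\le z$, $p\ne p_i$ (Legendre's sieve) involves at most $2^{\pi(z)}$ terms $\pm\#\{a\in I:p_id\mid a\}$, each within $1$ of $\pm n/(p_id)$. With (F3),
\[
|U_i|\ge\frac n{p_i}\prod_{p\le z,\ p\ne p_i}\Bigl(1-\frac1p\Bigr)-2^{\pi(z)}\ge\frac{2\kappa n}{\log z}-2^{\pi(z)} .
\]
By (F2), $\pi(z)\le\pi((K/\gamma)\log n)=O(\log n/\log\log n)$, so $2^{\pi(z)}\le\sqrt n\le\kappa n/\log z$ for $n$ large. Hence $|U_i|\ge\kappa n/\log z$.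

\emph{Choice of $x$.} For $p<n$ at most $n/p+1\le2n/p$ elements of $I$ are divisible by $p$, so by (F2)
\begin{equation}\label{eq:pairs}
\sum_{z<p<n}\#\{a\in I:p\mid a\}^2\le\frac{4C_0n^2}{z\log z}.
\end{equation}
For $x\in X$ let $B(x)=\sum\#\{a\in I:p\mid a\}$, the sum running over the primes $p\mid x$ with $z<p<n$. Interchanging the order of summation shows that $\sum_{x\in X}B(x)$ is at most the left side of \eqref{eq:pairs}. Since $tz=Kn$, some $x\in X$ has
\[
B(x)\le\frac{4C_0n^2}{tz\log z}=\frac{4C_0}K\cdot\frac n{\log z}\le\frac{\kappa n}{2\log z}.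
\]
Let $V_i$ be the set of $a\in U_i$ that are divisible by no prime $p\in(z,n)$ with $p\mid x$. Then $|V_i|\ge|U_i|-B(x)\ge\kappa n/(2\log z)$. Every $a\in V_i$ is coprime to $x$: we have $a\ne x$ because $a\in E_I$, so a common prime is less than $n$; it is not in $(z,n)$ by the definition of $V_i$; and the only prime $\le z$ dividing $a$ is $p_i$, which does not divide $x$.

\emph{Deletions.} By the second part of \eqref{eq:z1}, $|R|\le t=Kn/z<\kappa n/(4\log z)$. So $V_i'=V_i\cap\mathcal A$ has at least $\kappa n/(4\log z)$ elements. Let $i\ne j$ and $(a,a')\in V_i'\times V_j'$. Since $p_i\le z_1\le z$, we have $p_i\mid a$ and $p_i\nmid a'$, so $a\ne a'$, and a common prime of $a$ and $a'$ lies in $(z,n)$. By \eqref{eq:pairs} and the first part of \eqref{eq:z1}, the proportion of bad pairs is at most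
\[
\frac{4C_0n^2}{z\log z}\cdot\frac{16\log^2z}{\kappa^2n^2}=\frac{64C_0\log z}{\kappa^2z}<\frac1{k^2}.
\]
Lemma~\ref{lem:select} gives pairwise coprime $a_i\in V_i'$, $i<k$, and $x,a_1,\dots,a_{k-1}$ are $k$ pairwise coprime elements of $\mathcal A$, a contradiction.
\end{proof}

\section{A weighted extremal theorem for set families}\label{sec:families}

When $t$ is of order $n$, an argument based on one extra element is too weak, because there are competitors of a different shape. For $k=3$ the multiples of $2$ or $5$ have property $P_3$; here $X$ has density $\frac12\cdot\frac23\cdot\frac15=\frac1{15}$ and $R$ has density $\frac12\cdot\frac13\cdot\frac45=\frac2{15}$. We must compare $E_I$ with all sets defined by divisibility by small primes. Fix $T\ge k$, write $[T]=\{1,\dots,T\}$, and attach to an integer $a$ the set $S(a)=\{i\in[T]:p_i\mid a\}$. For $a$ uniform in a long interval, $S(a)$ is close in law to a random set containing each $i$ independently with probability $1/p_i$; and two integers with disjoint sets are coprime unless they share a prime larger than $p_T$. This leads to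 the following problem.

For $w\in(0,1)^T$ let $\mu_w$ be the product measure on $2^{[T]}$ given by $\mu_w(S)=\prod_{i\in S}w_i\prod_{i\notin S}(1-w_i)$. A family $\mathcal F\subset2^{[T]}$ is \emph{$k$-good} if there are no pairwise disjoint $S_1,\dots,S_k\in\mathcal F$, repetitions allowed; in particular $\emptyset\notin\mathcal F$. It is \emph{upward closed} if $S\in\mathcal F$ and $S\subset S'\subset[T]$ imply $S'\in\mathcal F$. The up-closure of a $k$-good family (all supersets of its members) is $k$-good, since subsets of disjoint sets are disjoint. The analogue of $E_I$ is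
\[
\mathcal E=\{S\subset[T]:S\cap[k-1]\ne\emptyset\},\qquad\mu_w(\mathcal E)=1-\prod_{i<k}(1-w_i),
\]
which is $k$-good by the pigeonhole principle.

\begin{proposition}\label{prop:ext}
Let $T\ge k$, $1>w_1\ge\dots\ge w_T>0$, and $(r-1)w_r<1$ for $k\le r\le T$. If $\mathcal F\subset 2^{[T]}$ is $k$-good, then $\mu_w(\mathcal F)\le1-\prod_{i<k}(1-w_i)$.
\end{proposition}

A condition of the last kind is needed. For $k=3$, $T=5$ and all $w_i=\frac12$, the sets with at least two elements form a $3$-good family of measure $1-\frac6{32}=\frac{13}{16}$, while $\mu_w(\mathcal E)=\frac34$.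

The proof takes a suitable extremal family and the last coordinate $r$ on which it depends. If $r\ge k$, the sets that need $r$ in order to belong to the family are accepted with probability $w_r$. Accepting instead those among them that contain a well-chosen $i<r$ keeps a proportion at least $1/(r-1)>w_r$ and still admits at most one of them into a disjoint system. This averaging needs $\{r\}\notin\mathcal F$, and shifting is used to secure that.

\begin{proof}
Consider the $k$-good families of maximum measure. Each is upward closed, because otherwise its up-closure would have larger measure. Among them choose $\mathcal F$ minimizing $\Sigma(\mathcal F)=\sum_{S\in\mathcal F}\sum_{a\in S}a$.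

\emph{Step 1: $\mathcal F$ is shifted,} that is, if $i<j$, $S\in\mathcal F$, $j\in S$, $i\notin S$, then $S^*=(S\setminus\{j\})\cup\{i\}\in\mathcal F$. Suppose this fails for some $i<j$, and let $\mathcal F'$ arise from $\mathcal F$ by replacing every $S$ with $j\in S$, $i\notin S$, $S^*\notin\mathcal F$ by $S^*$; call the sets $S^*$ so obtained \emph{new}. The map $S\mapsto S^*$ is injective, new sets are not in $\mathcal F$, and
\[
\frac{\mu_w(S^*)}{\mu_w(S)}=\frac{w_i(1-w_j)}{(1-w_i)w_j}\ge1
\]
because $w_i\ge w_j$. So $\mu_w(\mathcal F')\ge\mu_w(\mathcal F)$ and $\Sigma(\mathcal F')<\Sigma(\mathcal F)$. If $\mathcal F'$ is $k$-good, this contradicts the choice of $\mathcal F$. Suppose then that $S_1,\dots,S_k\in\mathcal F'$ are pairwise disjoint. New sets contain $i$, so at most one $S_l$ is new, and exactly one because $\mathcal F$ is $k$-good. Say $S_1$ is new, so $j\notin S_1$ and $S_1'=(S_1\setminus\{i\})\cup\{j\}\in\mathcal F$. If none of $S_2,\dots,S_k$ contains $j$, then $S_1',S_2,\dots,S_k\in\mathcal F$ are pairwise disjoint. If, say, $j\in S_2$, then $i\notin S_2$ because $i\in S_1$;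 as $S_2\in\mathcal F$ was not replaced, $S_2^*\in\mathcal F$, and $S_1',S_2^*,S_3,\dots,S_k\in\mathcal F$ are pairwise disjoint, since $i$ and $j$ have merely been exchanged between the first two sets. Both cases contradict the $k$-goodness of $\mathcal F$.

\emph{Step 2: the last relevant coordinate.} We have $\mathcal F\ne\emptyset$, since $\mu_w(\mathcal F)\ge\mu_w(\mathcal E)>0$, and $\emptyset\notin\mathcal F$. So a minimal member of $\mathcal F$ leaves $\mathcal F$ when an element is removed, and we can let $r$ be the largest index for which some $S\in\mathcal F$ has $r\in S$ and $S\setminus\{r\}\notin\mathcal F$. Elements larger than $r$ can be removed one at a time without leaving $\mathcal F$, and $\mathcal F$ is upward closed, so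
\begin{equation}\label{eq:trace}
S\in\mathcal F\iff S\cap[r]\in\mathcal F .
\end{equation}
In particular every member of $\mathcal F$ meets $[r]$. If $r\le k-1$, then $\mathcal F\subset\mathcal E$ and we are done.

\emph{Step 3: $r\ge k$ is impossible.} Let $r\ge k$ and
\[
\mathcal F_0=\{Y\subset[r-1]:Y\in\mathcal F\},\qquad\mathcal D=\{Y\subset[r-1]:Y\notin\mathcal F,\ Y\cup\{r\}\in\mathcal F\}.
\]
If $S$ is as in the definition of $r$, then $S\cap[r-1]\in\mathcal D$ by \eqref{eq:trace}, so $\mathcal D\ne\emptyset$. Let $\nu$ be the product measure on $2^{[r-1]}$ with weights $w_1,\dots,w_{r-1}$. By \eqref{eq:trace} and upward closure, $S\in\mathcal F$ if and only if $S\cap[r-1]\in\mathcal F_0$, or $S\cap[r-1]\in\mathcal D$ and $r\in S$. Hence $\mu_w(\mathcal F)=\nu(\mathcal F_0)+w_r\nu(\mathcal D)$.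

If $\emptyset\in\mathcal D$, then $\{r\}\in\mathcal F$, and Step 1 gives $\{1\},\dots,\{r\}\in\mathcal F$, which are $r\ge k$ disjoint sets. So all members of $\mathcal D$ are nonempty. With $\mathcal D_i=\{Y\in\mathcal D:i\in Y\}$,
\[
\sum_{i<r}\nu(\mathcal D_i)=\sum_{Y\in\mathcal D}\nu(Y)|Y|\ge\nu(\mathcal D)>0,
\]
so some $i<r$ has $\nu(\mathcal D_i)\ge\nu(\mathcal D)/(r-1)>w_r\nu(\mathcal D)$. Let $\mathcal G=\{S\subset[T]:S\cap[r-1]\in\mathcal F_0\cup\mathcal D_i\}$. Then
\[
\mu_w(\mathcal G)=\nu(\mathcal F_0)+\nu(\mathcal D_i)>\mu_w(\mathcal F).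
\]
The family $\mathcal G$ is $k$-good. Indeed, let $S_1,\dots,S_k\in\mathcal G$ be pairwise disjoint and $Y_l=S_l\cap[r-1]$. At most one $Y_l$ contains $i$, so at most one lies in $\mathcal D_i$. If none does, then $Y_1,\dots,Y_k\in\mathcal F$ are pairwise disjoint. If $Y_1\in\mathcal D_i$, then $Y_1\cup\{r\},Y_2,\dots,Y_k\in\mathcal F$ are pairwise disjoint. Neither is possible, so $\mathcal G$ contradicts the maximality of $\mu_w(\mathcal F)$.
\end{proof}

We need more: a $k$-good family of nearly maximal measure lies almost entirely in $\mathcal E$, with a constant that does not depend on $T$, because $T$ will be chosen large in terms of that constant. The weights $1/p_i$ leave room in Proposition~\ref{prop:ext}: the weights with $i\ge k$ can be raised by a factor $p_k/p_{k-1}$ while the hypotheses and the bound $\delta$ persist. A nearly extremal family therefore gains little measure from this increase, so the coordinates $i\ge k$ have little influence on it. Two standard facts make this precise. Let $\mathcal F$ be upward closed and call $i$ \emph{pivotal} for $S$ if $S\cup\{i\}\in\mathcal F$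 and $S\setminus\{i\}\notin\mathcal F$; let $\beta_i(w)$ be the $\mu_w$-probability that $i$ is pivotal.

\emph{Russo's formula:} $\partial\mu_w(\mathcal F)/\partial w_i=\beta_i(w)$. Indeed, $\mu_w(\mathcal F)=w_i\Pr(S\cup\{i\}\in\mathcal F)+(1-w_i)\Pr(S\setminus\{i\}\in\mathcal F)$, both probabilities are independent of $w_i$, and their difference is $\beta_i(w)$. In particular $\mu_w(\mathcal F)$ is nondecreasing in each $w_i$.

\emph{The Efron--Stein inequality:} if $f$ is a function of independent random variables, then $\operatorname{Var}f\le\sum_i\mathbb E[\operatorname{Var}_if]$, where $\operatorname{Var}_i$ is the variance in the $i$-th variable with the others fixed. For the indicator of $\mathcal F$, $\operatorname{Var}_if$ equals $w_i(1-w_i)$ if $i$ is pivotal and $0$ otherwise, so $\mu_w(\mathcal F)(1-\mu_w(\mathcal F))\le\sum_iw_i(1-w_i)\beta_i(w)$.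

\begin{proposition}\label{prop:stab}
Let $T\ge k$ and $\mu=\mu_w$ with $w_i=1/p_i$. Put $\lambda=p_k/p_{k-1}$ and $C=2k/(\lambda-1)$. If $\mathcal F\subset2^{[T]}$ is $k$-good and $\mu(\mathcal F)\ge\delta-\eta$ with $\eta\ge0$, then $\mu(\mathcal F\setminus\mathcal E)\le C\eta$.
\end{proposition}

\begin{proof}
Passing to the up-closure preserves the hypotheses and enlarges $\mathcal F\setminus\mathcal E$, so we may assume that $\mathcal F$ is upward closed. By (F1), $1<\lambda<2$. For $\tau\in[1,\lambda]$ let $\mu_\tau$ be the product measure with weights $w_i^\tau=1/p_i$ for $i<k$ and $w_i^\tau=\tau/p_i$ for $k\le i\le T$. These weights are nonincreasing because $\tau/p_k\le1/p_{k-1}$. Since $p_2,p_3,\dots$ are odd, $p_r\ge2r-1$ for $r\ge2$, so $(r-1)w_r^\tau<2(r-1)/p_r<1$ for $r\ge k$. By Proposition~\ref{prop:ext}, the polynomial $\phi(\tau)=\mu_\tau(\mathcal F)$ satisfies $\phi\le\delta$ on $[1,\lambda]$. As $\phi(1)\ge\delta-\eta$, the mean value theorem gives $\tau\in(1,\lambda)$ with $\phi'(\tau)\le\eta/(\lambda-1)$. Fix this $\tau$ and write $\beta_i=\beta_i(w^\tau)$. By Russo's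 formula and the chain rule, $\phi'(\tau)=\sum_{i=k}^T\beta_i/p_i$.

Condition on the event $S\cap[k-1]=\emptyset$, which has probability $1-\delta$ under both $\mu$ and $\mu_\tau$. The coordinates $i\ge k$ remain independent with the same weights. Let $\alpha$ be the conditional $\mu_\tau$-probability of $\mathcal F$. For $i\ge k$ the conditional probability that $i$ is pivotal is at most $\beta_i/(1-\delta)$, so the Efron--Stein inequality for the conditional measure gives
\[
\alpha(1-\alpha)\le\sum_{i=k}^T\frac\tau{p_i}\cdot\frac{\beta_i}{1-\delta}=\frac{\tau\phi'(\tau)}{1-\delta}\le\frac{2\eta}{(\lambda-1)(1-\delta)}.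
\]
So $\alpha$ is close to $0$ or to $1$, and $k$-goodness excludes the second case. For $i\ge k$ we have $kw_i^\tau\le k\lambda/p_k=k/p_{k-1}\le1$, since $p_{k-1}\ge2k-3\ge k$ for $k\ge3$. So we can build random pairwise disjoint sets $S_1,\dots,S_k\subset\{k,\dots,T\}$ by putting each $i$, independently, into $S_l$ with probability $w_i^\tau$ for each $l$, and into none of them with probability $1-kw_i^\tau$. Each $S_l$ has the conditional law, so the expected number of $l$ with $S_l\in\mathcal F$ is $k\alpha$; and this number never exceeds $k-1$. Hence $1-\alpha\ge1/k$ and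
\[
\alpha\le k\alpha(1-\alpha)\le\frac{C\eta}{1-\delta}.
\]
The members of $\mathcal F$ contained in $\{k,\dots,T\}$ form an upward closed family on that ground set, so lowering the weights from $\tau/p_i$ to $1/p_i$ does not increase its measure. Therefore $\mu(\mathcal F\setminus\mathcal E)\le(1-\delta)\alpha\le C\eta$.
\end{proof}

\section{Approximate structure of large sets}\label{sec:approx}

We transfer Proposition~\ref{prop:stab} to intervals. The family $\{S(a):a\in\mathcal A\}$ need not be $k$-good, because elements with disjoint sets may share a large prime. We therefore keep only those $S$ for which $\mathcal A$ occupies a proportion at least $\theta$ of the integers with $S(a)=S$. Shared primes above $p_T$ spoil a proportion about $1/p_T$ of all pairs, hence at most about $1/(\theta^2p_T)$ of the pairs from $\mathcal A$; this dictates the choice $\theta=k/\sqrt{p_T}$.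

\begin{proposition}\label{prop:approx}
For each $\varepsilon>0$ there is $n_1(k,\varepsilon)$ such that $n\ge n_1$ and $|\mathcal A|\ge|E_I|$ imply $t\le\varepsilon n$.
\end{proposition}

\begin{proof}
Let $C$ be as in Proposition~\ref{prop:stab}. Fix $T\ge k$ such that $\theta=k/\sqrt{p_T}$ satisfies $\theta<1$ and $(2C+2)\theta\le\varepsilon$; this is possible because $C$ does not depend on $T$. In this proof $O$, $o$ and ``$n$ large'' may depend on $T$. Let $W=p_1\cdots p_T$ and let $\mu$ be as in Proposition~\ref{prop:stab}. For $S\subset[T]$ let $I_S=\{a\in I:S(a)=S\}$. By the Chinese remainder theorem, the condition $S(a)=S$ describes $\prod_{i\notin S}(p_i-1)=\mu(S)W$ classes modulo $W$, so $|I_S|=\mu(S)n+O(1)$. For a prime $p>p_T$, the conditions $S(a)=S$ and $p\mid a$ describe $\mu(S)W$ classes modulo $Wp$, so at most $\mu(S)n/p+W$ elements of $I_S$ are divisible by $p$.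

Let $S,S'$ be disjoint, possibly both empty. A bad pair $(a,a')\in I_S\times I_{S'}$ has $a=a'$, which happens for at most $n$ pairs, or $a\ne a'$ and a common prime $p$ with $p_T<p<n$. Using $\sum_{p>p_T}p^{-2}\le1/p_T$ and $\sum_{p<n}1/p=O(\log n)$, the number of bad pairs is at most
\begin{equation}\label{eq:bad}
n+\sum_{p_T<p<n}\Bigl(\frac{\mu(S)n}p+W\Bigr)\Bigl(\frac{\mu(S')n}p+W\Bigr)\le\frac{\mu(S)\mu(S')n^2}{p_T}+O(n\log n).
\end{equation}

Let $\mathcal F=\{S\subset[T]:|\mathcal A\cap I_S|\ge\theta|I_S|\}$. We claim that $\mathcal F$ is $k$-good for $n$ large. Let $S_1,\dots,S_k\in\mathcal F$ be pairwise disjoint and $V_l=\mathcal A\cap I_{S_l}$. Then $|V_l|\ge\theta\mu(S_l)n(1-o(1))$, so by \eqref{eq:bad} the proportion of bad pairs in $V_l\times V_{l'}$, $l\neq l'$, is at most $1/(\theta^2p_T)+o(1)=1/k^2+o(1)$. Lemma~\ref{lem:select} gives $k$ distinct pairwise coprime elements of $\mathcal A$, a contradiction.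

The sets $I_S$ partition $I$, and $\mathcal A$ occupies a proportion less than $\theta$ of each $I_S$ with $S\notin\mathcal F$. With Lemma~\ref{lem:E},
\[
\delta n-2^k\le|E_I|\le|\mathcal A|\le\sum_{S\in\mathcal F}|I_S|+\theta n=\mu(\mathcal F)n+\theta n+O(1),
\]
so $\mu(\mathcal F)\ge\delta-2\theta$ for $n$ large. Proposition~\ref{prop:stab} gives $\mu(\mathcal F\setminus\mathcal E)\le2C\theta$. An element $a\in X$ is coprime to $Q$, that is, $S(a)\notin\mathcal E$. Hence
\[
t\le\sum_{S\in\mathcal F\setminus\mathcal E}|I_S|+\theta n\le2C\theta n+\theta n+O(1)\le(2C+2)\theta n\le\varepsilon n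
\]
for $n$ large.
\end{proof}

\section{Proof of Theorem~\ref{thm:main} and of Theorem~\ref{thm:sharp}(a),(b)}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n$ be large and suppose that $t\ge2$ and $|\mathcal A|\ge|E_I|$, that is, $|R|\le t$ by \eqref{eq:XR}. The elements of $X$ are coprime to $Q$, so some element of $X$ is rich by Lemma~\ref{lem:A}. Lemma~\ref{lem:B} gives $t\ge|R|\ge\gamma n/\log n$, and Proposition~\ref{prop:boot} gives $t\ge\varepsilon_0n$. But Proposition~\ref{prop:approx} with $\varepsilon=\varepsilon_0/2$ gives $t\le\varepsilon_0n/2$, a contradiction. So $t\ge2$ implies $|\mathcal A|<|E_I|$. If $t\le1$, then $|\mathcal A|=|E_I|+t-|R|\le|E_I|+1$, with equality only if $t=1$ and $R=\emptyset$. Taking the maximum over $I$ gives $G_k(n)\le M_k(n)+1$, and by Lemma~\ref{lem:E}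
\[
G_k(n)-F_k(n)\le M_k(n)+1-e_k(n)\le2^{k-2}+1 .
\]
The lower bounds $G_k(n)\ge M_k(n)$ and $G_k(n)\ge F_k(n)$ were noted in Section~\ref{sec:intro}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Put $c=1/(10Q\varphi(H))$, let $n$ be large and $m+n\le e^{cn}$, and let $\mathcal A\subset I$ have property $P_k$. We show that $|\mathcal A|<|E_I|$ unless $\mathcal A=E_I$. For $t\ge2$ this is Theorem~\ref{thm:main}, and for $t=0$ we have $\mathcal A\subset E_I$. Let $X=\{x\}$. The bound on $m$ makes $x$ too small to be divisible by many large primes: the number of primes of $(N/2,N]$ dividing $x$ is at most $\log x/\log(N/2)\le cn/\log(N/2)$. Since $L\log(N/2)\sim n/(2Q\varphi(H))=5cn$, this number is at most $0.3L$ for $n$ large. For each $i<k$, Lemma~\ref{lem:common} with $x'=x$ provides an $(x,i)$-admissible pair, and its class contains at least $0.4L-0.3L=0.1L$ primes of $(N/2,N]$ that do not divide $x$. So $x$ is rich, Lemma~\ref{lem:B} gives $|R|\ge0.05L\ge2$, and $|\mathcal A|=|E_I|+1-|R|<|E_I|$. For $m=1$ the condition $1+n\le e^{cn}$ holds for large $n$, and we obtain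 $F_k(n)=e_k(n)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Periodicity and the bound $\Delta_k\le2^{k-2}$ are in Lemma~\ref{lem:E}. For large $n$, part (a) gives $G_k(n)-F_k(n)-D_k(n)=G_k(n)-M_k(n)$, which lies in $\{0,1\}$ by Theorem~\ref{thm:main}. So the integer $G_k(n)-F_k(n)$ is at most $\Delta_k+1$ for all large $n$, and by periodicity it is at least $\Delta_k$ for infinitely many $n$.
\end{proof}

\section{The cases $k=3$ and $k=4$}\label{sec:small}

By Theorem~\ref{thm:main}, $|\mathcal A|>|E_I|$ is possible for large $n$ only if $\mathcal A=E_I\cup\{x\}$ with $(x,Q)=1$. To exclude this we need $k-1$ elements of $E_I$ that are pairwise coprime and coprime to $x$, whatever large primes divide $x$ and its neighbors. Example~\ref{ex:exceptional} shows where to look: at shifts whose prime factors all lie among $p_1,\dots,p_{k-1}$.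

Call integers $x,a_1,\dots,a_{k-1}$ a \emph{configuration at $x$} if, for each $i<k$, the prime $p_i$ divides $a_i$ and none of the other $k-1$ numbers, and every difference of two of the $k$ numbers has all its prime factors among $p_1,\dots,p_{k-1}$. The numbers of a configuration are pairwise coprime: a common prime of two of them divides their difference, so it is some $p_i$, and $p_i$ divides only one of the numbers. The defining conditions depend only on $x$ modulo $Q$ and on the shifts $a_i-x$. Moreover, if shifts $s_i$ give a configuration for the class of $x$, then the shifts $-s_i$ give one for the class of $-x$, on the other side.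

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
We show that for $k=3,4$ and every reduced class $x$ modulo $Q$ there is a configuration at $x$ inside $[x,x+24]$ and one inside $[x-24,x]$. For $n\ge49$ one of these two ranges lies in $I$, so $E_I\cup\{x\}$ contains $k$ pairwise coprime integers.

For $k=3$, $Q=6$, take the representative $x=1$. To the right use $1,2,3$, with differences $1,2,1$; to the left use $1,-2,-3$, with differences $3,4,1$. The class $5\equiv-1$ follows by reflection.

For $k=4$, $Q=30$, the reduced classes are $1,7,11,13$ and their negatives $29,23,19,17$, so by reflection the following table suffices. The differences are listed for the pairs of positions $12,13,14,23,24,34$.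
\begin{center}
\begin{tabular}{c|cc|cc}
$x$ & right & differences & left & differences\\ \hline
$1$ & $1,2,3,5$ & $1,2,4,1,3,2$ & $1,-3,-4,-5$ & $4,5,6,1,2,1$\\
$7$ & $7,22,25,27$ & $15,18,20,3,5,2$ & $7,5,4,3$ & $2,3,4,1,2,1$\\
$11$ & $11,26,27,35$ & $15,16,24,1,9,8$ & $11,9,8,5$ & $2,3,6,1,4,3$\\
$13$ & $13,16,21,25$ & $3,8,12,5,9,4$ & $13,9,8,5$ & $4,5,8,1,4,3$
\end{tabular}
\end{center}
All differences are at most $24$ and have no prime factor other than $2,3,5$. In each set exactly one number is divisible by $2$, one by $3$ and one by $5$, and these are three different numbers other than $x$.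

So for $k=3,4$ and $n$ large we always have $|\mathcal A|\le|E_I|$, and $G_k(n)=M_k(n)$. With part (a), $G_k(n)-F_k(n)=D_k(n)$ for large $n$, and by periodicity the limit superior is $\Delta_k$.
\end{proof}

\begin{remark}
For $k\ge5$ we do not decide whether the extra $+1$ in Theorem~\ref{thm:main}, that is, a set $E_I\cup\{x\}$ with property $P_k$, ever occurs for large $n$. By Lemma~\ref{lem:B} such an $x$ is not rich, so by Lemma~\ref{lem:common} it is divisible by more than $0.3L$ primes of $(N/2,N]$.
\end{remark}

\begin{thebibliography}{9}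

\bibitem{AK}
Ahlswede and Khachatrian, Acta Arith. 72 (1995).

\bibitem{ES}
Erd\H{o}s and S\'ark\"ozy, \emph{On sets of coprime integers in intervals},
\texttt{https://hrj.episciences.org/126/pdf}.

\end{thebibliography}
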